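# No constant-factor approximation for minimum stabilizers

## A triangle with a tail

Take the graph on five vertices $r,a,b,c,p$ with edges $ra,\ rb,\ ab,\ rc,\ cp$. It is a triangle $rab$ with a path $r\,c\,p$ hanging from $r$. A matching has at most two edges, and the matchings with two edges are easy to list:

- $\{rc,ab\}$, which leaves $p$ exposed (unmatched);
- $\{cp,ab\}$, which leaves $r$ exposed;
- $\{cp,ra\}$, which leaves $b$ exposed;
- $\{cp,rb\}$, which leaves $a$ exposed.

So each of $p,r,a,b$ is exposed by some maximum matching, and $c$ by none. Three of these four vertices are pairwise adjacent.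

**Definition (inessential, stable).** Let $G=(V,E)$ be an undirected graph and $\nu(G)$ the size of a maximum matching. A vertex is *inessential* if at least one maximum matching leaves it exposed. The graph is *stable* if its inessential vertices form an independent set.

Our graph is not stable. How many edges must we delete to make it so? One suffices, and there are different ways to choose it. If we delete $cp$, the only maximum matching left is $\{rc,ab\}$. The only inessential vertex is $p$, and the graph is stable. If we delete $ab$ instead, the remaining edges are $ra,rb,rc,cp$. The maximum matchings are $\{cp,ra\}$ and $\{cp,rb\}$, so the inessential vertices are $b$ and $a$, which are no longer adjacent. Again the graph is stable.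

**Definition (stabilizer).** A *stabilizer* of $G$ is a set $F\subseteq E$ such that $G\setminus F=(V,E\setminus F)$ is stable. The *minimum stabilizer problem* asks for a stabilizer of minimum cardinality.

The source of the question, "Finding small stabilizers for unstable graphs", records the following. Every minimum stabilizer $F$ has $\nu(G\setminus F)=\nu(G)$, and some minimum stabilizer is disjoint from some maximum matching of $G$. The problem is NP-hard (vertex-cover hard). Under the Unique Games Conjecture there is, for every $\varepsilon>0$, no polynomial-time $(2-\varepsilon)$-approximation. On regular graphs there is a polynomial-time $2$-approximation. It leaves open whether a constant factor approximation can be developed for arbitrary graphs. These notes prove that, if $\mathrm P\ne\mathrm{NP}$, it cannot.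

**Theorem 1.** If $\mathrm P\neq\mathrm{NP}$, then for no constant $c$ is there a polynomial-time $c$-approximation algorithm for the minimum stabilizer problem.

**Theorem 2.** If $\mathrm P\neq\mathrm{NP}$, then for no constant $\beta<1$ is there a polynomial-time algorithm that approximates the minimum stabilizer problem within factor $2^{(\log|V(G)|)^{\beta}}$.

Theorem 2 contains Theorem 1, but Theorem 1 needs only the hardness of Set Cover, while Theorem 2 rests on a heavier cited theorem. No claim is made that the factor in Theorem 2 is tight. Logarithms are to base $2$ unless written $\ln$.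

The five-vertex graph already contains the main gadget. If we replace the triangle by a huge clique, deleting $cp$ still works, while repairs inside the clique become very expensive. To argue about all stabilizers at once, we need a certificate of stability.

## Fractional covers as certificates of stability

For $y\in\mathbb R^V$ and $S\subseteq V$ write $y(S)=\sum_{v\in S}y_v$. A *fractional vertex cover* of $H$ is a vector $y\ge 0$ with $y_u+y_v\ge 1$ for every edge $uv$ of $H$. Summing over the edges of a matching shows that $y(V)\ge\nu(H)$ for every such $y$. The *core* of the matching game of $H$ is the set of $y\in\mathbb R^V$ with $y(V)=\nu(H)$ and $y(S)\ge\nu(H[S])$ for all $S\subseteq V$. For a triangle the core is empty: each pair of vertices must receive at least $1$, so the total is at least $\frac32$, but $\nu=1$.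

**Lemma 3.** For a graph $H$ the following are equivalent: (a) $H$ is stable; (b) $H$ has a fractional vertex cover $y$ with $y(V)=\nu(H)$; (c) the core of the matching game of $H$ is non-empty.

*Proof.* (b)$\Leftrightarrow$(c), with the same $y$: the core conditions for singletons and for the two ends of an edge say $y_v\ge0$ and $y_u+y_v\ge1$. Conversely, given $y$ as in (b), summing $y_u+y_v\ge1$ over a maximum matching of $H[S]$ gives $y(S)\ge\nu(H[S])$.

(b)$\Rightarrow$(a): let $v$ be inessential and let $M$ be a maximum matching exposing $v$. Then
$$\nu(H)=y(V)\ \ge\ y_v+\sum_{uw\in M}(y_u+y_w)\ \ge\ y_v+|M|=y_v+\nu(H),$$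
so $y_v=0$. Two adjacent inessential vertices would violate $y_u+y_v\ge1$.

(a)$\Rightarrow$(b): let $D$ be the set of inessential vertices, $B$ the set of vertices outside $D$ with a neighbor in $D$, and $C$ the rest. By the Gallai–Edmonds theorem, every maximum matching matches $C$ perfectly within itself, matches the vertices of $B$ into distinct components of $H[D]$, and contains a near-perfect matching of each component of $H[D]$. If $D$ is independent, these components are single vertices, so $\nu(H)=|B|+\frac12|C|$. Put $y=1$ on $B$, $\frac12$ on $C$ and $0$ on $D$. There are no edges inside $D$ and none between $D$ and $C$, so $y$ is a fractional vertex cover, and its total is $\nu(H)$. $\square$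

We call a $y$ as in (b) a *certificate* for $H$. In the opening example, after deleting $cp$, a certificate is $y=\frac12$ on $r,a,b,c$ and $y_p=0$, with total $2=\nu$. After deleting $ab$, a certificate is $y_r=y_c=1$ and $0$ elsewhere.

**Lemma 4 (tightness).** Let $y$ be a certificate for $H$ and $M$ any maximum matching of $H$. Then $y_u+y_v=1$ for every $uv\in M$, and $y_v=0$ for every vertex $v$ exposed by $M$.

*Proof.* We have
$$\nu(H)=y(V)=\sum_{uv\in M}(y_u+y_v)+\sum_{v\text{ exposed}}y_v\ \ge\ |M|=\nu(H).$$
Equality holds throughout, and each summand is at its minimum. $\square$

A vertex of degree $1$ is *pendant*. The next lemma turns information about $y$ into deleted edges.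

**Lemma 5 (pendant rule).** Let $F$ be a stabilizer of $G$, let $H=G\setminus F$, let $y$ be a certificate for $H$ and $M$ a maximum matching of $H$. Let $p$ be a pendant vertex of $G$ with neighbor $u$. If $M$ matches $u$ to a vertex other than $p$ and $y_u<1$, then $up\in F$.

*Proof.* The only possible partner of $p$ is $u$, which is taken. So $p$ is exposed and $y_p=0$ by Lemma 4. Then $y_u+y_p<1$, so $up$ is not an edge of $H$. $\square$

## Cliques that are too expensive to break

This section shows that a large odd clique, attached to the rest of the graph at one vertex $r$, forces $r$ to be matched outward as long as we delete few edges.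

**Lemma 6.** Let $K$ be a complete graph on $2q+1\ge3$ vertices and let $F$ contain fewer than $q$ edges of $K$. If $y_u+y_v\ge1$ for all $uv\in E(K)\setminus F$, then $y(K)\ge q+\frac12$.

*Proof.* Choose a Hamilton cycle of $K$ uniformly at random. By symmetry all $\binom{2q+1}2=q(2q+1)$ edges are equally likely to lie on it. The cycle has $2q+1$ edges, so each edge lies on it with probability $1/q$. The expected number of edges of $F$ on the cycle is at most $(q-1)/q<1$, so some Hamilton cycle avoids $F$. Summing $y_u+y_v\ge1$ over its $2q+1$ edges counts every vertex twice and gives $2y(K)\ge2q+1$. $\square$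

**Lemma 7.** Let $K$ be a clique of $G$ on $2q+1\ge3$ vertices, in which only the vertex $r$ has neighbors outside $K$. Suppose every neighbor $c$ of $r$ outside $K$ has a pendant neighbor $p_c$. Let $F$ be a stabilizer of $G$ with $|F|<q$, let $H=G\setminus F$, and let $y$ be a certificate for $H$ and $M$ a maximum matching of $H$. Then $M$ matches $r$ to some vertex $c\notin K$, and $y_c\le\frac12$ and $cp_c\in F$.

*Proof.* By Lemma 6, $y(K)\ge q+\frac12$. Let $M_K$ be the set of edges of $M$ inside $K$; since $|K|=2q+1$, $|M_K|\le q$. If no edge of $M$ left $K$, every vertex of $K$ would be exposed or covered by $M_K$, and Lemma 4 would give $y(K)=|M_K|\le q$, a contradiction. So some edge of $M$ leaves $K$. It must start at $r$, and it goes to some $c\notin K$. All other vertices of $K$ are exposed or covered by $M_K$, so $y(K)=y_r+|M_K|\le y_r+q$. Hence $y_r\ge\frac12$, and $y_c=1-y_r\le\frac12$ because $rc\in M$. Now $c$ is matched to $r\neq p_c$ and $y_c<1$, so $cp_c\in F$ by Lemma 5. $\square$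

The opening example with the triangle replaced by $K_{2q+1}$ satisfies the hypotheses: every stabilizer with fewer than $q$ edges contains $cp$.

## Set Cover with shared partners: where exclusivity of matchings interferes

Lemma 7 suggests a reduction from Set Cover. An instance of Set Cover has a universe $U\ne\emptyset$ and sets $S_1,\dots,S_m$ with union $U$; one wants as few sets as possible that still cover $U$.

The first thing to try is one clique $K_e$ on $2q+1$ vertices with attachment vertex $r_e$ for each $e\in U$, and one vertex $c_j$ with a pendant $p_j$ for each set $S_j$, with $r_ec_j$ an edge whenever $e\in S_j$. "Select $S_j$" should mean "delete $c_jp_j$", and the hope is that a selected $c_j$ serves all cliques of elements in $S_j$ for the price of one edge.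

The hope fails because a vertex has at most one partner in a matching. Let $F$ be a stabilizer with $|F|<q$. By Lemma 7 every $r_e$ is matched to some $c_{j(e)}$ with $c_{j(e)}p_{j(e)}\in F$. Distinct elements have distinct partners, so $|F|\ge|U|$ no matter how cheaply $U$ can be covered. For $U=\{1,2\}$ and $S_1=S_2=U$ one set covers everything, yet $F$ must contain both $c_1p_1$ and $c_2p_2$. With $S_1=U$ as the only set there is no stabilizer with fewer than $q$ edges at all.

So each clique must have private partners, one vertex $c_{e,j}$ for each way to cover $e$. The selection of $S_j$ has to be recorded in an object that several $c_{e,j}$ can use at once.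

## Sharing the dual value instead of the partner

Matching partners are exclusive, but the inequality $y_c+y_s\ge1$ is not: one vertex $s$ of value at least $\frac12$ serves any number of neighbors $c$ of value $\frac12$. By Lemma 7 the selected partners $c$ have $y_c\le\frac12$, so each neighbor $s$ of a selected $c$ along a surviving edge must have $y_s\ge\frac12$. It remains to arrange that a high value of $s$ costs one deleted edge.

A pendant vertex attached directly to $s$ would not do this. The edge from $s$ to its pendant can be in the matching with values $1$ and $0$, and then $y_s=1$ is free. Instead we attach a path $s\,t\,p$ with $p$ pendant. In the path alone the maximum matchings are $\{st\}$ and $\{tp\}$, and the values $y_s=0$, $y_t=1$, $y_p=0$ are forced, since $s$ and $p$ are both inessential. If $y_s\ge\frac12$ and $st$ is in the matching, then $y_t\le\frac12$ and Lemma 5 forces $tp$ to be deleted.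

Here is the smallest case, by hand. Let $q\ge3$ and take a clique $K$ on $2q+1$ vertices containing $r$, further vertices $c,p',s,t,p$, and edges $rc,\ cp',\ cs,\ st,\ tp$. By Lemma 7 every stabilizer with fewer than $q$ edges contains $cp'$. Deleting $cp'$ alone is not enough: for any $v\in K$, the edges $cs$, $tp$ and a perfect matching of $K-v$ form a matching of size $q+2$. It is maximum because only $2q+5$ vertices are not isolated. So all vertices of $K$ are inessential. Deleting $cp'$ and $tp$ is enough. Put $y=\frac12$ on $K\cup\{c,s,t\}$ and $y=0$ on $p,p'$; the total is $q+\frac12+\frac32=q+2$, and $rc$, $st$ and a perfect matching of $K-r$ form a matching of that size. So the minimum is $2$: one edge for the clique, one for $s$.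

Now let two such cliques $K_1,K_2$, with private $c_1,c_2$ and pendants $p_1',p_2'$, share the path $s\,t\,p$, so that both $c_1s$ and $c_2s$ are edges. Deleting $c_1p_1'$, $c_2p_2'$ and the single edge $tp$ suffices. With $y=\frac12$ on both cliques and on $c_1,c_2,s,t$, and $0$ on the pendants, the total is $2(q+\frac12)+1+1=2q+3$. The edges $r_1c_1$, $r_2c_2$, $st$ and perfect matchings of the two cliques without $r_1,r_2$ form a matching of size $2q+3$. The cost of $s$ is paid once for both cliques.

One difficulty remains. With this design a Set Cover instance with $n$ elements and optimum $\mathrm{opt}$ should lead to minimum stabilizer size $n+\mathrm{opt}$. Since $1\le\mathrm{opt}\le n$, all these values lie between $n+1$ and $2n$, so a constant gap in $\mathrm{opt}$ is hidden behind the additive $n$. The cure is to give each set $L$ copies of the path $s\,t\,p$. The minimum should become $n+L\cdot\mathrm{opt}$, and for $L=n$ this is between $n\cdot\mathrm{opt}$ and $2n\cdot\mathrm{opt}$.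

## AND–OR–AND instances and the graph $G(\Phi,L)$

A private vertex $c$ may be joined to several shared vertices $s$ at once, which expresses a conjunction. This costs nothing in the proof and is needed for Theorem 2, so we set up the reduction for the following class.

**Definition (AND–OR–AND instance).** An instance $\Phi$ consists of

- a finite variable set $X$ with integer weights $w_x\ge1$;
- a nonempty finite set $T$ of clauses, with $n:=|T|$;
- for each $e\in T$, a nonempty finite index set $I_e$ and nonempty sets $D_{e,i}\subseteq X$ for $i\in I_e$, the *terms* of $e$.

A set $A\subseteq X$ *satisfies* $\Phi$ if for every $e\in T$ there is $i\in I_e$ with $D_{e,i}\subseteq A$. Write $w(A)=\sum_{x\in A}w_x$, let $\mathrm{opt}(\Phi)$ be the minimum of $w(A)$ over satisfying $A$, and put $W=w(X)$ and $I=\sum_e|I_e|$.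

The set $X$ always satisfies $\Phi$. A satisfying set contains a nonempty term and weights are at least $1$, so $\mathrm{opt}(\Phi)\ge1$. For example, let $X=\{1,2,3\}$ with weights $1,1,3$, let one clause have terms $\{1,2\}$ and $\{3\}$, and another have terms $\{2\}$ and $\{3\}$. Then $\{1,2\}$ and $\{3\}$ satisfy $\Phi$ with weights $2$ and $3$, and every satisfying set contains one of these two because of the first clause, so $\mathrm{opt}(\Phi)=2$. Set Cover is the case in which clauses are elements, variables are sets, and all terms are singletons.

**Theorem 8 (reduction).** Given $\Phi$ and an integer $L\ge1$, one can construct, in time polynomial in $|X|,n,I,W,L$, a graph $G=G(\Phi,L)$ such that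

1. the minimum size of a stabilizer of $G$ equals $n+L\cdot\mathrm{opt}(\Phi)$;
2. from any stabilizer $F$ of $G$ one can compute in polynomial time a satisfying $A$ with $n+L\,w(A)\le|F|$.

**Construction.** Put $q=n+LW+1$. The graph $G$ has the following vertices and edges:

- for each $e\in T$, a clique $K_e$ on $2q+1$ vertices with one distinguished vertex $r_e$;
- for each $e\in T$ and $i\in I_e$, vertices $c_{e,i},p_{e,i}$ and edges $c_{e,i}p_{e,i}$, $c_{e,i}r_e$;
- for each $x\in X$ and $\ell\in\{1,\dots,Lw_x\}$, vertices $s_x^\ell,t_x^\ell,p_x^\ell$ and edges $s_x^\ell t_x^\ell$, $t_x^\ell p_x^\ell$;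
- for each $e$, each $i\in I_e$, each $x\in D_{e,i}$ and each $\ell\le Lw_x$, an edge $c_{e,i}s_x^\ell$.

There are $n(2q+1)+2I+3LW$ vertices, so the construction takes polynomial time. In $K_e$ only $r_e$ has neighbors outside, namely the $c_{e,i}$ with $i\in I_e$. The vertices $p_{e,i}$ and $p_x^\ell$ are pendant. The neighbors of $s_x^\ell$ are $t_x^\ell$ and the $c_{e,i}$ with $x\in D_{e,i}$.

The choice of $q$ makes breaking a clique more expensive than selecting all of $X$.

## A satisfying set gives a stabilizer

**Lemma 9.** If $A$ satisfies $\Phi$, then $G(\Phi,L)$ has a stabilizer of size $n+L\,w(A)$.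

*Proof.* For each $e$ choose $i(e)\in I_e$ with $D_{e,i(e)}\subseteq A$, and let
$$F=\{c_{e,i(e)}p_{e,i(e)}:e\in T\}\cup\{t_x^\ell p_x^\ell:x\in A,\ \ell\le Lw_x\},\qquad |F|=n+L\,w(A).$$

**Step 1: a fractional cover of $G\setminus F$.** Define $y$ by

- $y=\frac12$ on every $K_e$;
- $y_{c_{e,i(e)}}=\frac12$, and $y_{c_{e,i}}=1$ for $i\ne i(e)$;
- $y=0$ on all $p_{e,i}$ and all $p_x^\ell$;
- $y_{s_x^\ell}=y_{t_x^\ell}=\frac12$ for $x\in A$, and $y_{s_x^\ell}=0$, $y_{t_x^\ell}=1$ for $x\notin A$.

We check each remaining edge. Edges at a vertex of value $1$ are covered; these include all edges at $c_{e,i}$ with $i\neq i(e)$ and all edges at $t_x^\ell$ with $x\notin A$. The neighbors of $c_{e,i(e)}$ in $G\setminus F$ are $r_e$ and vertices $s_x^\ell$ with $x\in D_{e,i(e)}\subseteq A$, all of value $\frac12$, and $c_{e,i(e)}$ itself has value $\frac12$. Edges inside $K_e$, and edges $s_x^\ell t_x^\ell$ with $x\in A$, join two vertices of value $\frac12$. The edges $t_x^\ell p_x^\ell$ with $x\in A$ and the edges $c_{e,i(e)}p_{e,i(e)}$ are deleted. So $y$ is a fractional vertex cover of $G\setminus F$.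

**Step 2: its total.** Summing over the cliques, the $c_{e,i(e)}$, the other $c_{e,i}$, and the pairs $s_x^\ell,t_x^\ell$, each of which contributes $1$, we get
$$y(V)=n\left(q+\tfrac12\right)+\tfrac n2+(I-n)+L\,w(A)+L\,(W-w(A))=nq+I+LW.$$

**Step 3: a matching of the same size.** The graph $G\setminus F$ contains the matching consisting of $r_ec_{e,i(e)}$ and a perfect matching of $K_e-r_e$ for every $e$, the edges $c_{e,i}p_{e,i}$ for $i\ne i(e)$, and all edges $s_x^\ell t_x^\ell$. Its size is $n+nq+(I-n)+LW=y(V)$. No matching of $G\setminus F$ is larger than $y(V)$, so $\nu(G\setminus F)=y(V)$. By Lemma 3, $G\setminus F$ is stable. $\square$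

## Reading a satisfying set off a stabilizer

**Lemma 10.** From a stabilizer $F$ of $G(\Phi,L)$ with $|F|<q$ one can compute in polynomial time a satisfying $A$ with $|F|\ge n+L\,w(A)$.

*Proof.* Let $H=G\setminus F$ and compute a maximum matching $M$ of $H$ by Edmonds' algorithm. By Lemma 3 there is a certificate $y$ for $H$. (A certificate can be computed by linear programming, but the extraction of $A$ below uses only $M$.)

**Step 1: every clause selects a term and pays one edge.** The hypotheses of Lemma 7 hold for each $K_e$, because the outside neighbors of $r_e$ are the $c_{e,i}$, each with its pendant $p_{e,i}$. So $M$ matches $r_e$ to some $c_{e,i(e)}$, and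
$$y_{c_{e,i(e)}}\le\tfrac12,\qquad c_{e,i(e)}p_{e,i(e)}\in F. \tag{1}$$
Let $F_1=\{c_{e,i(e)}p_{e,i(e)}:e\in T\}\subseteq F$. Its $n$ edges are distinct. Put
$$A=\bigcup_{e\in T}D_{e,i(e)}.$$
By construction $A$ satisfies $\Phi$, and it is read off from $M$ alone.

**Step 2: every selected copy pays one edge.** For every pair $(x,\ell)$ with $x\in A$ and $\ell\le Lw_x$ we name one edge of $F$ that is charged to it. Pick $e$ with $x\in D_{e,i(e)}$ and write $c=c_{e,i(e)}$, $s=s_x^\ell$, $t=t_x^\ell$, $p=p_x^\ell$. If one of $cs,st,tp$ lies in $F$, charge it.

Otherwise all three are edges of $H$. By (1), $y_s\ge1-y_c\ge\frac12>0$, so $M$ covers $s$ by Lemma 4. Its partner is $t$ or some $c_{e',i'}$.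

Suppose $st\in M$. Then $y_t=1-y_s\le\frac12<1$, and $t$ is matched to $s\ne p$, so $tp\in F$ by Lemma 5. This contradicts $tp\in E(H)$, so this case cannot occur.

Hence $sc'\in M$ for some $c'=c_{e',i'}$. Then $y_{c'}=1-y_s\le\frac12<1$, and $c'$ is matched to $s\neq p_{e',i'}$, so $c'p_{e',i'}\in F$ by Lemma 5. Charge this edge.

**Step 3: nothing is charged twice.** This step turns the charges into a count. A charged edge of type $cs$, $st$ or $tp$ contains $s_x^\ell$ or $t_x^\ell$, which determines $(x,\ell)$. Such an edge is not of the form $c_{e',i'}p_{e',i'}$, so it differs from the charged edges of the other type and from all edges of $F_1$. A charged edge $c'p_{e',i'}$ determines $c'$, whose partner in $M$ is $s_x^\ell$, so it too determines $(x,\ell)$. It is not in $F_1$, because $M$ matches every $c_{e,i(e)}$ to $r_e$ and $c'$ to $s_x^\ell$. So the charged edges are distinct and lie in $F\setminus F_1$. Their number is $\sum_{x\in A}Lw_x$, and therefore $|F|\ge n+L\,w(A)$. $\square$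

**Proof of Theorem 8.** For part 2, if $|F|<q$ use Lemma 10. If $|F|\ge q$, output $A=X$, which satisfies $\Phi$; then $n+L\,w(X)=n+LW<q\le|F|$. For part 1, part 2 shows that every stabilizer has size at least $n+L\,\mathrm{opt}(\Phi)$, and Lemma 9 applied to a satisfying set of weight $\mathrm{opt}(\Phi)$ gives a stabilizer of exactly that size. $\square$

**Corollary 11.** Suppose an algorithm outputs on $G=G(\Phi,n)$ a stabilizer of size at most $\alpha$ times the minimum. Then from its output one obtains in polynomial time a satisfying $A$ with $w(A)\le2\alpha\,\mathrm{opt}(\Phi)$.

*Proof.* Let $F$ be the output, and let $A$ come from Theorem 8, part 2, with $L=n$. Then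
$$n\,w(A)\le|F|\le\alpha\,(n+n\,\mathrm{opt}(\Phi))\le2\alpha n\,\mathrm{opt}(\Phi),$$
where the last step uses $\mathrm{opt}(\Phi)\ge1$. Divide by $n$. $\square$

## From Set Cover to Theorem 1

The input is the following published result: for every constant $c$, it is NP-hard to approximate (unweighted) Set Cover within factor $c$ (Bellare, Goldwasser, Lund, Russell, STOC 1993; also Raz–Safra, STOC 1997; Feige, J. ACM 1998; Dinur–Steurer, STOC 2014).

**Proof of Theorem 1.** Let $U\ne\emptyset$ and $S_1,\dots,S_m$ with union $U$ be a Set Cover instance. Put $X=\{1,\dots,m\}$ with all weights $1$, $T=U$, $I_e=\{j:e\in S_j\}$ and $D_{e,j}=\{j\}$. Every $I_e$ is nonempty because the sets cover $U$. A set $A\subseteq X$ satisfies $\Phi$ exactly when every $e\in U$ lies in some $S_j$ with $j\in A$, that is, when $A$ is a set cover, and $w(A)=|A|$. Here $n=|U|$, $W=m$ and $I\le|U|\,m$, so $G(\Phi,|U|)$ is constructed in time polynomial in $|U|$ and $m$.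

A polynomial-time $c$-approximation for minimum stabilizers would give, by Corollary 11 with $\alpha=c$, a polynomial-time $2c$-approximation for Set Cover. Approximating Set Cover within any fixed constant is NP-hard, so $\mathrm P=\mathrm{NP}$. $\square$

## From low-error tests to Theorem 2

The textbook greedy algorithm approximates Set Cover within $1+\ln|U|$, so for $\beta>0$ a gap as large as the one in Theorem 2 cannot be obtained from Set Cover in this way unless $\mathrm P=\mathrm{NP}$. Now the terms with several variables come into play. The input is the following theorem.

**Theorem 12** (Dinur, Fischer, Kindler, Raz, Safra, *PCP characterizations of NP: toward a polynomially-small error-probability*, STOC 1999 / Comput. Complexity 2011). For every constant $\beta<1$ there is a constant $D$ and a polynomial-time reduction mapping SAT instances of length $n_0$ to systems of tests over variables $z\in Z$ with a finite range $\Sigma$. Each test depends on between $1$ and $D$ variables and is given by the explicit list of its satisfying tuples. If the SAT instance is satisfiable, some assignment satisfies all tests; otherwise every assignment satisfies at most a fraction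 $2^{-(\log n_0)^{\beta}}$ of the tests.

The verifier uses $O(\log n_0)$ random bits and $O(1)$ queries to symbols of $O((\log n_0)^\beta)$ bits, so $\Sigma$ and the lists have polynomial size.

**Step 1: from tests to an AND–OR–AND instance.** Take a system as in Theorem 12, and assume that every test has at least one satisfying tuple and every variable occurs in some test. For a test $e$ let $Z_e$ be its set of variables and $D_e=|Z_e|\le D$. Let $d_z\ge1$ be the number of tests containing $z$, let $\tau$ be the number of tests, and put
$$\mu=\sum_zd_z=\sum_eD_e\le D\tau. \tag{2}$$
Define $\Phi$ by $X=Z\times\Sigma$ and $w_{(z,a)}=d_z$. The clauses are the tests, and the terms of $e$ are the sets $\{(z,a_z):z\in Z_e\}$, one for each satisfying tuple $(a_z)_{z\in Z_e}$ of $e$. A set $A\subseteq X$ is thus a list $A_z=\{a:(z,a)\in A\}$ of allowed labels for each $z$, and $A$ satisfies $\Phi$ when every test has a satisfying tuple with all labels in the lists.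

As an example, take $\Sigma=\{0,1\}$, two variables $z_1,z_2$ and the two tests $z_1\ne z_2$ and $z_1=z_2$. The first test has the terms $\{(z_1,0),(z_2,1)\}$ and $\{(z_1,1),(z_2,0)\}$. Here $d_{z_1}=d_{z_2}=2$ and $\mu=4$. A satisfying $A$ with one label per variable would be an assignment that passes both tests, which is impossible. So $w(A)\ge6$, and $A=\{(z_1,0),(z_2,0),(z_2,1)\}$ attains $6$.

**Step 2: if the tests are satisfiable, $\mathrm{opt}(\Phi)\le\mu$.** If an assignment $a$ satisfies all tests, then $\{(z,a(z)):z\in Z\}$ satisfies $\Phi$ and has weight $\sum_zd_z=\mu$.

**Step 3: if the SAT instance is unsatisfiable, every satisfying set is heavy.** We show that if $A$ satisfies $\Phi$ and $w(A)\le g\mu$, then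
$$gD\ \ge\ 2^{(\log n_0)^{\beta}/D}. \tag{3}$$
Each $z$ occurs in some test, and $A$ contains a term of that test, so $|A_z|\ge1$ for every $z$. Choose a label from each $A_z$ uniformly and independently. A test $e$ has a satisfying tuple with all labels in the lists, and this tuple is drawn with probability $\prod_{z\in Z_e}|A_z|^{-1}$. Put $\sigma_e=\sum_{z\in Z_e}|A_z|\ge1$. Each factor $|A_z|$ is at most $\sigma_e$, and there are $D_e\le D$ of them, so $e$ is satisfied with probability at least $\sigma_e^{-D}$. Moreover, exchanging the order of summation and using (2),
$$\sum_e\sigma_e=\sum_zd_z|A_z|=w(A)\le g\mu\le gD\tau.$$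
The function $u\mapsto u^{-D}$ is convex and decreasing for $u>0$. So the expected fraction of satisfied tests is at least
$$\frac1\tau\sum_e\sigma_e^{-D}\ \ge\ \Big(\frac1\tau\sum_e\sigma_e\Big)^{-D}\ \ge\ (gD)^{-D}.$$
Some assignment reaches this fraction, and no assignment exceeds $2^{-(\log n_0)^\beta}$. Hence $(gD)^{-D}\le2^{-(\log n_0)^\beta}$, which is (3).

In the example, $z_1$ gets label $0$ and $z_2$ a random label, so each test is satisfied with probability $\frac12$; the bound used in the proof is $\sigma_e^{-D}=3^{-2}=\frac19$.

**Step 4: the decision procedure.** Suppose that for some constant $\beta_0<1$ there is a polynomial-time algorithm with factor $2^{(\log|V|)^{\beta_0}}$. Choose a rational $\beta'$ with $\max(\beta_0,0)<\beta'<1$. For $|V|\ge2$ we have $\log|V|\ge1$, so the algorithm also has factor $2^{(\log|V|)^{\beta'}}$ on all graphs with at least two vertices, which includes every graph $G(\Phi,L)$. Choose $\beta$ with $\beta'<\beta<1$, and let $D$ be the constant of Theorem 12 for $\beta$.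

Given a SAT instance of length $n_0$, compute the system of tests. If some test has no satisfying tuple, answer "unsatisfiable"; this is correct, since no assignment satisfies all tests. Discard variables that occur in no test, and build $\Phi$ as in Step 1. Its parameters are $|X|=|Z||\Sigma|$, $n=\tau$, $I\le\tau|\Sigma|^D$ and $W=|\Sigma|\mu$, all polynomial in $n_0$. So $G(\Phi,\tau)$ is built in polynomial time, and $N:=|V(G(\Phi,\tau))|\le n_0^{C}$ for a constant $C$ and all large $n_0$.

To have a threshold that can be computed exactly, write $\beta'=a/b$ with positive integers $a,b$. Let $k$ be the least positive integer with $k^b\ge\lceil\log N\rceil^a$, and put $\alpha=2^k$. Then $(\log N)^{\beta'}\le k\le\lceil\log N\rceil^{\beta'}+1$, so the algorithm is within factor $\alpha$ on $G(\Phi,\tau)$. Run it, extract $A$ by Corollary 11, and answer "satisfiable" exactly when $w(A)\le2\alpha\mu$.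

**Step 5: correctness.** If the SAT instance is satisfiable, then $w(A)\le2\alpha\,\mathrm{opt}(\Phi)\le2\alpha\mu$ by Corollary 11 and Step 2, and the answer is "satisfiable". Suppose that it is unsatisfiable and nevertheless $w(A)\le2\alpha\mu$. Then (3) with $g=2\alpha$ gives $2\cdot2^kD\ge2^{(\log n_0)^\beta/D}$. Taking logarithms and using $k\le\lceil\log N\rceil^{\beta'}+1\le(1+C\log n_0)^{\beta'}+1$, we get
$$2+\log D+(1+C\log n_0)^{\beta'}\ \ge\ \frac{(\log n_0)^\beta}{D}.$$
Since $C$ and $D$ are constants and $\beta'<\beta$, this is false for all large $n_0$. So the procedure decides SAT in polynomial time for all large $n_0$, and the finitely many remaining lengths can be handled by exhaustive search. Therefore $\mathrm P=\mathrm{NP}$, which proves Theorem 2. $\square$
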